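# Eigenvalue-free components in the intersection of Gerschgorin regions over a unitary orbit

## 1. Gerschgorin regions, dominance, and the set $Z(A)$

All matrices are $n\times n$ and complex, $M_n(\mathbb C)$ is the space of all of them, and $\mathcal U$ is the group of unitary ones. For a matrix $C=(c_{ij})$ put
$$r_i(C)=\sum_{j\ne i}|c_{ij}| .$$
We write $\|C\|$ for the operator norm, $\|C\|_F=(\sum|c_{ij}|^2)^{1/2}$ for the Frobenius norm, $|C|=(C^*C)^{1/2}$, and $\sigma(C)$ for the spectrum. For instance, if $C=\mathrm{diag}(2,\mathrm i)$, then $|C|=\mathrm{diag}(2,1)$, $\|C\|=2$ and $\|C\|_F=\sqrt5$.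

**Definition 1 (Gerschgorin region).** The Gerschgorin region of $C$ is
$$\mathfrak g(C)=\bigcup_{i=1}^n\{\lambda\in\mathbb C:\ |\lambda-c_{ii}|\le r_i(C)\}.$$

Example: let $N=\begin{pmatrix}0&1\\0&0\end{pmatrix}$. The first row gives the closed unit disc, the second row gives the point $0$, so $\mathfrak g(N)$ is the closed unit disc.

**Definition 2 (dominance).** $C$ is *strictly dominant* if $|c_{ii}|>r_i(C)$ for all $i$, and *weakly dominant* if $|c_{ii}|\ge r_i(C)$ for all $i$.

Example: $\begin{pmatrix}2&1\\0&1\end{pmatrix}$ is strictly dominant. The matrix $\frac12\begin{pmatrix}1&1\\-1&-1\end{pmatrix}$ is weakly dominant and singular, so weak dominance does not force invertibility. Strict dominance does: if $Cx=0$ with $x\ne0$ and $|x_i|$ is maximal, then $|c_{ii}||x_i|\le\sum_{j\ne i}|c_{ij}||x_j|\le r_i(C)|x_i|$, which contradicts $|c_{ii}|>r_i(C)$. Since $\lambda\notin\mathfrak g(C)$ means exactly that $C-\lambda$ is strictly dominant, this is the Gerschgorin theorem: $\sigma(C)\subseteq\mathfrak g(C)$.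

**Definition 3 (the set $Z(A)$).**
$$Z(A)=\bigcap_{U\in\mathcal U}\mathfrak g(U^*AU).$$

All the matrices $U^*AU$ have the spectrum of $A$, so $\sigma(A)\subseteq Z(A)$. Unwinding the definitions,
$$\lambda\notin Z(A)\iff\text{for some unitary }U\text{ the matrix }U^*(A-\lambda)U\text{ is strictly dominant.}\tag{1}$$

Example (normal matrices): if $A$ is normal, some $U^*AU$ is diagonal, its region is $\sigma(A)$, and therefore $Z(A)=\sigma(A)$.

Example (a nilpotent matrix): take $N$ as above. Conjugation by $\mathrm{diag}(1,e^{\mathrm i\varphi})$ gives $e^{\mathrm i\varphi}N$. A further conjugation by the rotation with columns $\frac1{\sqrt2}(1,1)^T$ and $\frac1{\sqrt2}(-1,1)^T$ gives $\frac12e^{\mathrm i\varphi}\begin{pmatrix}1&1\\-1&-1\end{pmatrix}$. Its region consists of two discs of radius $\frac12$ with centers $\pm\frac12e^{\mathrm i\varphi}$, tangent to each other at $0$. If $\lambda=re^{\mathrm i\alpha}$ with $r>0$, choose $\varphi=\alpha+\frac\pi2$. Then $|\lambda\mp\frac12e^{\mathrm i\varphi}|^2=r^2+\frac14>\frac14$,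 so $\lambda$ is outside both discs. Hence $Z(N)=\{0\}=\sigma(N)$, although $\mathfrak g(N)$ is the whole unit disc.

## 2. Do the components of $Z(A)$ carry eigenvalues?

We can now pose the problem, which is Question 5 of "The Gerschgorin Discs" (http://matwbn.icm.edu.pl/ksiazki/bcp/bcp38/bcp38126.pdf).

**Question 5.** Is it true that each connected component of $Z(A)$ must contain an eigenvalue of $A$?

The answer is no, for every sufficiently large $n$. The matrix is obtained by the probabilistic method.

**Theorem 1.** There are $k,n_0\in\mathbb N$ such that for every $n\ge n_0$ there is an $n\times n$ matrix $A$ with: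

* (a) $\|A-D\|\le10/\sqrt n$, where $D=\mathrm{diag}(d_1,\dots,d_n)$, $d_j=e^{2\pi\mathrm ij/k}$ (so $D$ is unitary);
* (b) $A$ has no eigenvalue in $\{|\lambda|\le\frac12\}$;
* (c) $Z(A)\cap\{|\lambda|=\frac12\}=\emptyset$;
* (d) $0$ is an interior point of $Z(A)$.

This settles the question. The component of $Z(A)$ containing $0$ is connected and, by (c), misses the circle $|\lambda|=\frac12$. The open sets $\{|\lambda|<\frac12\}$ and $\{|\lambda|>\frac12\}$ cover it, so it lies in the first, and by (b) it contains no eigenvalue.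

**Theorem 2.**

1. For every $n\ge n_0$, the matrices whose set $Z$ has an eigenvalue-free component with nonempty interior contain a nonempty open subset of $M_n(\mathbb C)$. In particular they can be chosen with distinct eigenvalues.
2. For every $\delta>0$ there are a matrix $A$ and a unitary diagonal $D$ with $\|A-D\|<\delta$ such that $\sigma(A)\subset\{1-\delta<|\lambda|<1+\delta\}$, while $Z(A)$ has an eigenvalue-free component containing a neighborhood of $0$ and lying in $\{|\lambda|<\frac12\}$. (For normal $A$, $Z(A)=\sigma(A)$.)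
3. If $n\le2$, then $Z(A)=\sigma(A)$ for every $A$. So counterexamples exist only for $n\ge3$.

The least dimension in which an eigenvalue-free component occurs is not determined here.

## 3. Matrices of size at most two

We start with the sizes that can be handled by hand; this proves part 3 of Theorem 2. For $n=1$, $Z(A)$ is the single entry of $A$. Let $n=2$. By (1), applied to $B=A-\lambda$ with $\lambda\notin\sigma(A)$, we must show that *every invertible $2\times2$ matrix $B$ is unitarily similar to a strictly dominant one*. Multiplying $B$ by a unimodular scalar changes no modulus, so it is harmless.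

**Step 1. Turn dominance into one inequality for a unit vector.** Let $\sigma_1=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, $\sigma_2=\begin{pmatrix}0&-\mathrm i\\\mathrm i&0\end{pmatrix}$, $\sigma_3=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$ be the Pauli matrices. With $I$ they form a basis of the $2\times2$ matrices, so
$$B=\varrho I+z_1\sigma_1+z_2\sigma_2+z_3\sigma_3,\qquad z=x+\mathrm iy,\quad x,y\in\mathbb R^3 .$$
The textbook fact that $SU(2)$ covers $SO(3)$ says that unitary similarity realizes every rotation of the frame: for each right-handed orthonormal frame $(e',e'',e)$ of $\mathbb R^3$, $B$ is unitarily similar to $\varrho I+(z\cdot e')\sigma_1+(z\cdot e'')\sigma_2+(z\cdot e)\sigma_3$, where $\cdot$ is the bilinear product. The entries of this matrix are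
$$b_{11},b_{22}=\varrho\pm z\cdot e,\qquad b_{12}=z\cdot e'-\mathrm iz\cdot e'',\qquad b_{21}=z\cdot e'+\mathrm iz\cdot e''.$$
With $u=z\cdot e'$ and $v=z\cdot e''$ we have $|u\mp\mathrm iv|^2=|u|^2+|v|^2\mp2\,\mathrm{Im}(u\bar v)$, and
$$-\mathrm{Im}(u\bar v)=(x\cdot e')(y\cdot e'')-(x\cdot e'')(y\cdot e')=(x\times y)\cdot e .$$
Hence, with $|z|^2=|x|^2+|y|^2$, the numbers $|b_{12}|^2,|b_{21}|^2$ are $|z|^2-|z\cdot e|^2\pm2(x\times y)\cdot e$. Since $|b_{11}|^2,|b_{22}|^2=|\varrho|^2+|z\cdot e|^2\pm2\,\mathrm{Re}(\bar\varrho\,z\cdot e)$, the two inequalities $|b_{11}|>|b_{12}|$, $|b_{22}|>|b_{21}|$ hold together exactly when $f(e)>0$, where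
$$f(e)=|\varrho|^2-|z|^2+2|z\cdot e|^2-2\big|(x\times y)\cdot e-\mathrm{Re}(\bar\varrho\,z\cdot e)\big| .$$

**Step 2. Normalize.** Choose the phase of $B$ so that $z\cdot z=|x|^2-|y|^2+2\mathrm ix\cdot y\ge0$. Then $x\perp y$ and $|x|\ge|y|$, and in suitable right-handed coordinates $x=(a,0,0)$, $y=(0,b,0)$ with $a\ge b\ge0$. If $a=0$, then $B$ is a nonzero scalar matrix, which is strictly dominant. So let $a>0$. With $\varrho=\varrho_1+\mathrm i\varrho_2$ we have $x\times y=(0,0,ab)$, $z\cdot e=ae_1+\mathrm ibe_2$, and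
$$f(e)=|\varrho|^2-a^2-b^2+2(a^2e_1^2+b^2e_2^2)-2|abe_3-\varrho_1ae_1-\varrho_2be_2| .$$
Let $p=\sqrt{a^2-b^2}$. Since $\det B=\varrho^2-z\cdot z=\varrho^2-p^2\ne0$, we have $\varrho\ne\pm p$. Replacing $e_1$ by $-e_1$, or $e_2$ by $-e_2$, has the effect of changing the sign of $\varrho_1$, or of $\varrho_2$. So we may assume $\varrho_1,\varrho_2\ge0$, and then $(\varrho_1,\varrho_2)\ne(p,0)$.

**Step 3. Find a unit vector $e$ with $f(e)>0$.** There are three cases, and they cover everything.

*Case $\varrho_1>p$.* The equation $abe_3=\varrho_1ae_1+\varrho_2be_2$ defines a genuine plane through $0$, because $\varrho_1a>0$. It meets the plane $e_3=0$ in at least a line, so it contains a unit vector with $e_3=0$, for which $a^2e_1^2+b^2e_2^2\ge b^2$. The last term of $f$ vanishes there, and $f(e)\ge|\varrho|^2-a^2-b^2+2b^2=|\varrho|^2-p^2>0$.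

*Case $b\le\varrho_1\le p$.* Take $e=(p/a,0,b/a)$, a unit vector. Here $p\varrho_1\ge b^2$, so the last term of $f$ is $-2(\varrho_1p-b^2)$, and
$$f(e)=\varrho_2^2+\varrho_1^2-a^2-b^2+2p^2-2(\varrho_1p-b^2)=\varrho_2^2+(p-\varrho_1)^2>0 ,$$
because $-a^2-b^2+2p^2+2b^2=p^2$.

*Case $\varrho_1<b$ and $\varrho_1\le p$.* Put $r^2=\varrho_1^2+b^2>0$ and $e=(b,0,\varrho_1)/r$. The last term of $f$ vanishes, and
$$f(e)=\varrho_2^2+\varrho_1^2-a^2-b^2+\frac{2a^2b^2}{r^2}=\varrho_2^2+\frac{(r^2-a^2)(r^2-2b^2)}{r^2},$$
since expanding the product gives $r^2-2b^2-a^2+2a^2b^2/r^2$ and $r^2-2b^2=\varrho_1^2-b^2$. Now $r^2\le p^2+b^2=a^2$ and $r^2<2b^2$, so $f(e)\ge\varrho_2^2$, with strict inequality if $\varrho_1<p$. If $\varrho_1=p$, then $\varrho_2>0$. In both cases $f(e)>0$. $\square$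

## 4. Where the homotopy argument for components stops

The natural attempt to prove "yes" is the classical one for a single matrix. Every component of $\mathfrak g(C)$ contains an eigenvalue of $C$: shrink the off-diagonal part of $C$ to $0$ by a factor $s\in[0,1]$; the regions shrink, the eigenvalues move continuously and cannot jump between components. This applies to each $\mathfrak g(U^*AU)$ separately. It stops at the intersection over $U$, because a component of an intersection need not be an intersection of components. For general planar sets the conclusion is false: the closed upper half and the closed lower half of the unit circle are connected and both contain the marked point $1$, but their intersection $\{1,-1\}$ has the component $\{-1\}$ without the marked point. So we need more specific information about the orbit, and we look for it in first-order perturbation theory.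

## 5. First-order conjugation and the average distance to the eigenvalues

This section is a heuristic that produces the example; the identities in it are exact.

Let $D=\mathrm{diag}(d_i)$ be unitary, $G$ Hermitian, $\tau>0$ small, and $A=D(I+\tau G)$. Conjugate by $e^K$ with $K$ anti-Hermitian and of the same order as $\tau G$. Up to second-order terms, $e^{-K}Ae^K$ is $D(I+X)$ with $X=\tau G+D^*[D,K]$. Now $(D^*[D,K])_{ij}=(1-\bar d_id_j)K_{ij}$, while $\overline{K_{ji}}=-K_{ij}$ gives
$$\overline{(D^*[D,K])_{ji}}=\overline{(1-\bar d_jd_i)K_{ji}}=-(1-\bar d_id_j)K_{ij}.$$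
Therefore
$$X_{ij}+\overline{X_{ji}}=2\tau g_{ij},\qquad\text{so}\qquad |X_{ij}|+|X_{ji}|\ge2\tau|g_{ij}| .\tag{2}$$
To first order, conjugation only redistributes off-diagonal mass between the positions $(i,j)$ and $(j,i)$. It cannot lower the total below $\tau\sum_{i\ne j}|g_{ij}|$. Choose $\tau$ so that this total is about $sn$, with a number $s$ to be fixed. Dominance of $A-\lambda$ after conjugation then requires, to first order,
$$\phi(\lambda):=\frac1n\sum_{j=1}^n|d_j-\lambda|\ \ge\ s .$$
The function $\phi$ is convex, $\phi(0)=1$, and if the $d_j$ are equally spread on the circle we shall see that $\phi\ge1+\frac1{24}-o(1)$ on $|\lambda|=\frac12$. So take $s=1.02$: the obstruction is present at $0$ and absent on the circle.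

On the circle we must then construct $U$. By (2) we may aim at $X_{ij}=\tau g_{ij}(1+w_i-w_j)$ with real $w_i$. If row $i$ of $\tau G$ has mass spread evenly and of total $s$, and $\sum w_j=0$, the new row sum is $s(1+w_i)$. The choice $s w_i=|d_i-\lambda|-\phi(\lambda)$ gives the row sum $|d_i-\lambda|-(\phi(\lambda)-s)$, which beats the diagonal uniformly. At $0$ the task is harder: we must exclude *all* unitaries $U$, not only those near the identity.

## 6. Nets, tail bounds, and Gaussian Hermitian matrices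

A $\delta$-net of a set $S$ in a metric space is a subset of $S$ such that each point of $S$ is within $\delta$ of it.

**Fact 1 (nets).** A subset $S$ of the unit ball of a norm on a real space of dimension $d$ has a $\delta$-net with at most $(1+2/\delta)^d$ points. *Proof.* Take a maximal set of points of $S$ at mutual distances $\ge\delta$; by maximality it is a $\delta$-net. The open balls of radius $\delta/2$ about its points are disjoint and lie in a ball of radius $1+\delta/2$; compare volumes. Example: $\{-1,-\frac12,0,\frac12,1\}$ is a $\frac12$-net of $[-1,1]$ with $5=1+2/\frac12$ points.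

**Fact 2 (norm from a net).** The unit sphere of $\mathbb C^n=\mathbb R^{2n}$ has a $\frac14$-net of at most $9^{2n}=81^n$ points, by Fact 1. If $H$ is Hermitian, then $\|H\|\le2\max|u^*Hu|$ over this net. Indeed, if $|x^*Hx|=\|H\|$ with $\|x\|=1$ and $u$ is a net point within $\frac14$ of $x$, then $|x^*Hx-u^*Hu|\le2\cdot\frac14\|H\|$.

**Fact 3 (Hoeffding's inequality).** If $X_i$ are independent, real, centered, and $X_i$ takes values in an interval of length $\ell_i$, then $P(|\sum X_i|>x)\le2\exp(-2x^2/\sum\ell_i^2)$.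

**Fact 4 (lower tail).** If $X_i\ge0$ are independent, not all almost surely zero, with finite second moments, and $x>0$, then $P(\sum X_i\le\sum EX_i-x)\le\exp\big(-x^2/(2\sum EX_i^2)\big)$. *Proof.* From $e^{-y}\le1-y+y^2/2$ for $y\ge0$ we get $Ee^{-rX_i}\le e^{-rEX_i+r^2EX_i^2/2}$ for $r>0$. By Markov's inequality the probability is at most $e^{-rx+r^2\sum EX_i^2/2}$; take $r=x/\sum EX_i^2$.

**Fact 5 (traces).** We have $|\mathrm{tr}(XY)|\le\|X\|_F\|Y\|_F$ and $\|XY\|_F\le\|X\|\|Y\|_F$. Also $|\mathrm{tr}(PX^*X)|\le\|P\|\,\|X\|_F^2$, since $|\mathrm{tr}(PY)|\le\|P\|\,\mathrm{tr}\,Y$ for $Y\ge0$. If $W$ is unitary, then $|\mathrm{tr}(W^*C)|\le\mathrm{tr}|C|$: write $C=V|C|$ with $V$ unitary, and compute $\mathrm{tr}(W^*V|C|)$ in an eigenbasis of $|C|$, in which the diagonal entries of $W^*V$ have modulus at most $1$.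

**Definition 4 (GUE).** A GUE matrix is a random Hermitian matrix $G=(g_{ij})$ whose entries $g_{ij}$, $i<j$, are independent standard complex Gaussians with $E|g_{ij}|^2=1$, and whose diagonal entries are real $N(0,1)$ variables, all independent.

Example: for $n=2$, $G=\begin{pmatrix}g_{11}&g_{12}\\\bar g_{12}&g_{22}\end{pmatrix}$ has four real parameters; $g_{11},g_{22}$ have variance $1$, and $\mathrm{Re}\,g_{12},\mathrm{Im}\,g_{12}$ have variance $\frac12$. The density is proportional to $\exp(-\frac12g_{11}^2-\frac12g_{22}^2-|g_{12}|^2)=\exp(-\frac12\mathrm{tr}\,G^2)$.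

In general the density is proportional to $e^{-\frac12\mathrm{tr}G^2}$, and for a *fixed* unitary $V$ the map $G\mapsto V^*GV$ is an orthogonal map preserving $\mathrm{tr}\,G^2=\|G\|_F^2$. So $V^*GV$ is again GUE. In particular $u^*Gu\sim N(0,1)$ for each fixed unit vector $u$. Since $|g_{ij}|^2$ ($i\ne j$) is exponential with mean $1$, $E|g_{ij}|=\Gamma(\frac32)=\frac{\sqrt\pi}2$ and $E|g_{ij}|^4=2$.

## 7. The random matrix $A=D(I+\tau G)$

**Step 1. Fix the constants.** They are chosen in this order:

* $s=1.02$, $\varepsilon=\theta=10^{-3}$, $\kappa=\varepsilon^2/1024$, $\xi=10^{-5}$, $t_0=50$;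
* $t_1$ with $\kappa\sum_{t=t_0}^{t_1}\frac1t>4$, which exists because the harmonic series diverges;
* $\eta=0.01/(100+2^{t_1+1})$ and $\beta=\min\{\varepsilon^2/32,\ \eta^2/32,\ 2^{-t_1}\}$;
* $k\ge3$ with $\frac4k\log\frac3\xi\le\frac\beta2$.

From now on "$n$ large" means larger than a number depending only on these constants. For $t_0\le t\le t_1$ put
$$R_t=2^t,\qquad\omega_t=2\sqrt{\kappa R_t/t},\qquad\zeta_t=\varepsilon/R_t .$$
For $t\ge t_0$ we have
$$100\le\kappa\,2^t/t\qquad\text{and}\qquad\omega_t^2=4\kappa R_t/t\le R_t,\tag{3}$$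
because at $t=50$ the number $\kappa2^t/t$ exceeds $2\cdot10^4$, and $2^t/t$ increases.

**Step 2. Define $A$.** Let $d_j=e^{2\pi\mathrm ij/k}$, $D=\mathrm{diag}(d_j)$, let $G$ be GUE, and put
$$\tau=\frac{2s}{\sqrt\pi\,n}\le\frac{1.2}n,\qquad A=D(I+\tau G).$$
The number $\tau$ is chosen so that $\tau E|g_{ij}|=s/n$. Let $I_a$ ($1\le a\le k$) be the classes of indices with equal $d_i$; write $d_a$ for the common value and $m_a=|I_a|$. For $n\ge k$, $m_a\le n/k+1\le2n/k$, so $\sum_am_a^2\le\frac{2n}k\sum_am_a=\frac{2n^2}k$. Distinct values satisfy $|d_a-d_b|\ge2\sin(\pi/k)\ge4/k$. The fixed number $k$ has two uses: the gaps are bounded below, and the diagonal blocks $I_a\times I_a$ have total size only $2n^2/k$.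

**Step 3. Control the norm and the row masses of $G$.** We use two events.

(E1) $\|G\|\le8\sqrt n$.

(E0) For all $i$ and $a$: $\ \tau\sum_{j\in I_a,\,j\ne i}|g_{ij}|\le\dfrac{sm_a}n+\dfrac\theta k$.

*(E1) has probability tending to $1$.* For a fixed unit vector $u$, $P(|u^*Gu|>4\sqrt n)\le2e^{-8n}$. By Fact 2 the failure probability is at most $2\cdot81^ne^{-8n}\to0$, since $\log81<4.4$.

*(E0) has probability tending to $1$.* The mean of the left side is at most $\tau\frac{\sqrt\pi}2m_a=sm_a/n$. The variables $X_j=|g_{ij}|-\frac{\sqrt\pi}2$ are i.i.d. and centered, and by $(x-y)^4\le8(x^4+y^4)$ we have $EX_j^4\le8(2+\pi^2/16)\le24$. For a sum of $N\le n$ of them, independence and centering give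
$$E\Big(\sum X_j\Big)^4=N\,EX^4+3N(N-1)(EX^2)^2\le3N^2EX^4\le72n^2 .$$
If the inequality fails for $(i,a)$, then $\tau\sum X_j>\theta/k$. By Markov's inequality for the fourth power this has probability at most $\tau^4\cdot72n^2(k/\theta)^4\le72(1.2)^4(k/\theta)^4n^{-2}$. There are $nk$ pairs $(i,a)$, so (E0) fails with probability $O(1/n)$.

**Step 4. Prove (a) and (b) under (E1).** We have $\|\tau G\|\le9.6/\sqrt n\le10/\sqrt n$, hence $\|\tau G\|_F\le10$. So $\|A-D\|=\|\tau DG\|\le10/\sqrt n$, which is (a). If $|\mu|\le\frac12$, then $\|(D-\mu)^{-1}\|\le2$, and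
$$A-\mu=(D-\mu)\big(I+(D-\mu)^{-1}\tau DG\big)$$
is invertible as soon as $20/\sqrt n<1$. This is (b). Also $\|A\|\le1+10/\sqrt n\le2$ for $n$ large.

## 8. No point of the circle $|\lambda|=\frac12$ lies in $Z(A)$

We prove (c) under (E0) and (E1), for $n$ large, by carrying out the construction of Section 5. Fix $|\lambda|=\frac12$, and put
$$w_i=\frac{|d_i-\lambda|-\phi(\lambda)}s .$$
Then $\sum_iw_i=0$, and $w_i$ depends only on $d_i$; write $w_a$ on $I_a$, so $\sum_am_aw_a=0$. Since $|d_i-\lambda|\in[\frac12,\frac32]$, we have $|w_i-w_j|\le1/s\le1$.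

**Step 1. Bound $\phi(\lambda)$ from below.** Let $z_i=\lambda\bar d_i$, so $|z_i|=\frac12$ and $|d_i-\lambda|=|1-z_i|$. From $|1-z|^2-(1-\mathrm{Re}z)^2=(\mathrm{Im}z)^2$,
$$|1-z_i|=1-\mathrm{Re}z_i+\frac{(\mathrm{Im}z_i)^2}{|1-z_i|+1-\mathrm{Re}z_i}\ge1-\mathrm{Re}z_i+\tfrac13(\mathrm{Im}z_i)^2,$$
the denominator being at most $\frac32+\frac32$. Moreover $(\mathrm{Im}z_i)^2=\frac12(|z_i|^2-\mathrm{Re}z_i^2)=\frac18-\frac12\mathrm{Re}(z_i^2)$. Since $k\ge3$, neither $e^{2\pi\mathrm i/k}$ nor its square is $1$, so the sums of $\bar d_i$ and of $\bar d_i^{\,2}$ over full periods vanish. Fewer than $k$ terms remain, so both full sums have modulus at most $k$. Averaging,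
$$\phi(\lambda)\ge1+\frac1{24}-\frac k{2n}-\frac k{24n}\ge1+\frac1{24}-\frac kn .\tag{4}$$

**Step 2. Define the unitary.** Let
$$K_{ij}=\tau g_{ij}\,\frac{d_i(w_i-w_j)}{d_i-d_j}\quad\text{if }d_i\ne d_j,\qquad K_{ij}=0\quad\text{otherwise.}$$
Multiplying numerator and denominator by $d_id_j$ gives $\frac{\bar d_i}{\bar d_i-\bar d_j}=\frac{d_j}{d_j-d_i}$, so
$$\overline{K_{ij}}=\tau g_{ji}\frac{d_j(w_i-w_j)}{d_j-d_i}=-K_{ji}.$$
Hence $K$ is anti-Hermitian and $U=e^K$ is unitary. On the block $I_a\times I_b$ ($a\neq b$), $K$ is $\tau G$ times a scalar of modulus at most $1/(4/k)=k/4$. So each of the $k\times k$ blocks has norm at most $\frac k4\cdot\frac{10}{\sqrt n}$, and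
$$\|K\|\le k\cdot\frac k4\cdot\frac{10}{\sqrt n}=\frac{2.5k^2}{\sqrt n}.$$

**Step 3. Separate the first-order part.** Let $F=D+\tau DG+[D,K]$. Since $[D,K]_{ij}=(d_i-d_j)K_{ij}=\tau g_{ij}d_i(w_i-w_j)$ (both sides vanish when $d_i=d_j$),
$$F_{ii}=d_i(1+\tau g_{ii}),\qquad F_{ij}=\tau d_ig_{ij}(1+w_i-w_j)\quad(i\ne j).$$
The expansion $e^{-K}Ae^K=A+[A,K]+\sum_{p\ge2}\frac1{p!}[\cdots[A,K],\cdots,K]$ gives $U^*AU=F+M$ with
$$M=\tau[DG,K]+\sum_{p\ge2}\frac1{p!}[\cdots[A,K],\cdots,K].$$
Using $\|A\|\le2$ and $e^x-1-x\le x^2$ for $0\le x\le1$ (with $x=2\|K\|\le5k^2/\sqrt n$, which is at most $1$ for $n$ large),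
$$\|M\|\le2\cdot\frac{10}{\sqrt n}\cdot\frac{2.5k^2}{\sqrt n}+2\big(e^{2\|K\|}-1-2\|K\|\big)\le\frac{50k^2}n+\frac{50k^4}n\le\frac{100k^4}n .$$
By the Cauchy–Schwarz inequality every row of $M$ has $\ell^1$-norm at most $\sqrt n\,\|M\|\le100k^4/\sqrt n$.

**Step 4. Compare rows with the diagonal.** We have $0\le1+w_i-w_a\le2$. By (E0), $\sum_am_a=n$ and $\sum_am_aw_a=0$,
$$r_i(F)\le\sum_a\Big(\frac{sm_a}n+\frac\theta k\Big)(1+w_i-w_a)\le s(1+w_i)+2\theta=s+|d_i-\lambda|-\phi(\lambda)+2\theta .$$
Also $|F_{ii}-\lambda|\ge|d_i-\lambda|-10/\sqrt n$. For $C=U^*AU-\lambda=U^*(A-\lambda)U$, the contributions of row $i$ of $M$ to $|c_{ii}|$ and $r_i(C)$ add up to at most $100k^4/\sqrt n$, so by (4)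
$$|c_{ii}|-r_i(C)\ge\phi(\lambda)-s-2\theta-\frac{10+100k^4}{\sqrt n}\ge\frac1{24}-0.022-\frac kn-\frac{10+100k^4}{\sqrt n} .$$
Since $\frac1{24}>0.041$, this is positive for $n$ large, uniformly in $i$ and $\lambda$. By (1), $\lambda\notin Z(A)$. This proves (c). $\square$

## 9. Weak dominance at $0$ and the deficit of the plain row-sum estimate

**Step 1. Reduce (d) to a statement about $A$ itself.** It suffices to show that, with probability tending to $1$,

> (★) there is no unitary $U$ for which $U^*AU$ is weakly dominant.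

Indeed, let $\Lambda$ be the set of $\lambda$ for which $A-\lambda$ is unitarily similar to a weakly dominant matrix. It is closed: if $\lambda_j\to\lambda$ with unitaries $U_j$, pass to a convergent subsequence of $U_j$; weak dominance survives in the limit. The complement of $\Lambda$ is open, is contained in $Z(A)$ by (1), and contains $0$ by (★). So $0$ is interior to $Z(A)$.

**Step 2. Set up the notation for a hypothetical $U$.** Assume (E1) and let $B=U^*AU$ be weakly dominant. Put
$$B_0=U^*DU,\qquad h=\tau U^*GU,\qquad\delta_i=|b_{ii}| .$$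
Then $B_0$ is unitary, $h$ is Hermitian, $B=B_0(I+h)$, $\|h\|\le10/\sqrt n$, $\|h\|_F\le10$, and $\|B-B_0\|_F=\|B_0h\|_F\le10$. Further $\delta_i\le\|B\|\le1+10/\sqrt n\le2$, and weak dominance gives
$$\sum_{i\ne j}|b_{ij}|\le\sum_i\delta_i\le2n .\tag{5}$$

**Step 3. A global substitute for (2), and what it gives at once.** The exact identity behind (2) is $B^*B=(I+h)^2$: whatever $U$ is, $B^*B-I\approx2h$ is $2\tau$ times a conjugate of $G$. Test it against phases. Let $H=U^*GU$, $P_{ij}=H_{ij}/|H_{ij}|$ for $i\ne j$, $P_{ii}=0$. Then $\mathrm{tr}P=0$ and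
$$\mathrm{tr}(PB^*B)=2\tau\sum_{i\ne j}|H_{ij}|+\mathrm{tr}(Ph^2).$$
For a *fixed* $U$ the sum is close to $\frac{\sqrt\pi}2n^2$, so the main term is about $2sn$. On the other side, weak dominance gives directly
$$|\mathrm{tr}(PB^*B)|=\Big|\sum_i\sum_{j\ne l}P_{jl}\,\overline{b_{il}}\,b_{ij}\Big|\le\sum_i\big[(\delta_i+r_i(B))^2-\delta_i^2\big]=\sum_i\big[2\delta_ir_i(B)+r_i(B)^2\big]\le3\sum_i\delta_i^2,$$
which is about $3n$. A contradiction would need $2s>3$. But Section 8 needs $s<\phi$ on a circle around $0$ that encloses no eigenvalue. Replacing $\frac12$ by another radius $\rho<1$ does not help: the average of $|e^{\mathrm i\vartheta}-\rho|$ over $\vartheta$, which $\phi$ approximates when $k$ and $n/k$ are large, is a convex even function of $\rho$, hence nondecreasing for $\rho\ge0$, and at $\rho=1$ it equals $\frac1{2\pi}\int_0^{2\pi}2|\sin\frac\vartheta2|\,d\vartheta=\frac4\pi<\frac32$. So the plain estimate fails for two reasons: the terms $r_i^2$ cost too much, and $U$ is not fixed but may depend on $G$.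

**Step 4. What repairs both defects.** Products $b_{ij}\overline{b_{il}}$ of two large entries should cancel against the random phases $P_{jl}$, provided the large part of $B$ ranges over a set of small metric entropy; by (5) the large entries are few, which makes this possible. Products of two small entries are controlled by $\|P\|$. What remains is the cross term, and if row $i$ is split as $r_i=r_i^b+r_i^s$ (big and small), then the cross term is at most
$$2(\delta_i+r_i^b)r_i^s\le2(\delta_i+r_i^b)(\delta_i-r_i^b)\le2\delta_i^2 .$$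
So $3n$ becomes $2n$, and $2n<2sn$. For the dependence of $U$ on $G$ we use that $B$ is compressible by (5), hence so is $B_0=U^*DU$; and $B_0$ determines $U$ up to a factor near the block unitaries for the classes $I_a$, a set of dimension about $n^2/k$. So the relevant unitaries are covered by $e^{\beta n^2}$ points with a small $\beta$, which is affordable because the probabilities to be beaten are also of the form $e^{-cn^2}$.

## 10. Splitting a weakly dominant matrix at a good scale

We keep the notation of Section 9, Step 2. Let $E_t$ consist of the off-diagonal entries of $B$ with $|b_{ij}|<2^t/n$, the other entries being $0$.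

The trivial bound is $\|E_t\|_F^2\le\frac{2^t}n\cdot2n=2R_t$, and it is not enough. It would place $B-E_t$ within about $\sqrt{2R_t}$ of a unitary, and the tail bound of (E4) below would be $\exp(-\varepsilon^2n^2/(8R_t))$, against a net whose logarithm we can only bound by $16tn^2/R_t$. We need to gain a factor of order $t$, and a choice of scale does this.

**Step 1. Choose the scale.** For $b_{ij}\ne0$ the geometric series gives $\sum_{t:\,2^t>n|b_{ij}|}2^{-t}\le\frac2{n|b_{ij}|}$. By (5),
$$\sum_{t\ge1}2^{-t}\|E_t\|_F^2\le\sum_{i\ne j,\,b_{ij}\ne0}|b_{ij}|^2\cdot\frac2{n|b_{ij}|}\le4 .$$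
If $\|E_t\|_F^2>\kappa2^t/t$ held for all $t\in[t_0,t_1]$, the left side would exceed $\kappa\sum_{t_0}^{t_1}\frac1t>4$. So some $t\in[t_0,t_1]$ satisfies
$$\|E_t\|_F^2\le\kappa\,2^t/t .\tag{6}$$
Fix it, and write $R=R_t$, $E=E_t$, $B_1=B-E$.

**Step 2. Record what $B_1$ looks like.** The nonzero off-diagonal entries of $B_1$ have modulus at least $R/n$, so by (5) there are at most $2n^2/R$ of them. By (3), $10\le\sqrt{\kappa R/t}$, hence
$$\|B_1-B_0\|_F\le10+\sqrt{\kappa R/t}\le\omega_t .$$
So $B_1\in\mathcal S_t$, where $\mathcal S_t$ is the *deterministic* set of all $n\times n$ matrices $C$ with at most $2n^2/R_t$ nonzero off-diagonal entries, $|c_{ii}|\le2$ for all $i$, $\sum_{i\ne j}|c_{ij}|\le2n$, and Frobenius distance to the unitary group at most $\omega_t$.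

## 11. Two deterministic nets

**Lemma 1 (net for $B_1$).** For $n$ large and $t_0\le t\le t_1$ there is $\mathcal C_t\subset\mathcal S_t$ with $\log|\mathcal C_t|\le16\,tn^2/R_t$ such that every element of $\mathcal S_t$ is within $\|\cdot\|_F$-distance $\zeta_t$ of $\mathcal C_t$.

**Step 1. Count supports.** Write $R=R_t$, $\zeta=\zeta_t$ and $N'=\lceil2n^2/R\rceil$. The off-diagonal support of each element of $\mathcal S_t$ lies in a set of $N'$ off-diagonal positions. The number of such sets is at most $(en^2/N')^{N'}\le(eR/2)^{N'}$.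

**Step 2. Build a net for one support.** The matrices of $\mathcal S_t$ supported off the diagonal in a given set are described by $N=2N'+2n$ real coordinates. Their $\ell^1$-norm is at most $\sqrt2(2n+2n)\le6n$. Take a maximal set of these matrices at mutual distances $\ge\zeta$. The open Euclidean balls of radius $\zeta/2$ about its points are disjoint and, with $B_1^N,B_2^N$ denoting the unit balls of $\ell^1$ and $\ell^2$ in $\mathbb R^N$, lie in
$$6n\,B_1^N+\tfrac\zeta2B_2^N\subset\big(6n+\tfrac\zeta2\sqrt N\big)B_1^N .$$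
The volume of $rB_1^N$ is $(2r)^N/N!$, and that of $\frac\zeta2B_2^N$ is $(\zeta/2)^N\pi^{N/2}/(N/2)!$ ($N$ is even). So the number of points is at most
$$\Big(\frac{12n}\zeta+\sqrt N\Big)^N\frac{2^N(N/2)!}{N!\,\pi^{N/2}}\le\Big[4\Big(\frac{12n}{\zeta\sqrt N}+1\Big)\Big]^N\le\Big(\frac{28\sqrt R}\zeta\Big)^N .$$
The first inequality uses $N!\ge(N/e)^N$, $(N/2)!\le N^{N/2}$ and $2e/\sqrt\pi<4$. The second uses $\sqrt N\ge\sqrt{2N'}\ge2n/\sqrt R$, whence $\frac{12n}{\zeta\sqrt N}\le\frac{6\sqrt R}\zeta$, and $1\le\sqrt R/\zeta$. By maximality the set is a $\zeta$-net.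

**Step 3. Add up.** Let $\mathcal C_t$ be the union over all supports. For $n$ large, $N'\le3n^2/R$ and $N\le5n^2/R$. With $\zeta=\varepsilon/R$,
$$\log|\mathcal C_t|\le\frac{3n^2}R\log\frac{eR}2+\frac{5n^2}R\log\frac{28R^{3/2}}\varepsilon\le\frac{8n^2}R\log\frac{28R^2}\varepsilon=\frac{8n^2}R\big(2t\log2+\log28000\big)\le\frac{16tn^2}R,$$
because $2t\log2+\log28000\le2t$ for $t\ge50$: $2t(1-\log2)\ge30$, while $\log28000<11$. $\square$

**Lemma 2 (net for $U$).** For $n$ large there is a deterministic finite set $\mathcal V$ of unitaries, $|\mathcal V|\le e^{\beta n^2}$, such that every $U$ as in Section 9, Step 2 (for any $G$ satisfying (E1)) satisfies $\|U-V\|_F\le3\xi\sqrt n$ for some $V\in\mathcal V$.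

**Step 1. Compress $B_0$.** In $B$, keep the diagonal and the off-diagonal entries of modulus at least $n^{-1/2}$; by (5) there are at most $2n^{3/2}$ of the latter. The discarded part has $\|\cdot\|_F^2\le n^{-1/2}\cdot2n=2n^{1/2}$. Round the real and imaginary parts of the kept entries to multiples of $1/n$. There are at most $3n^{3/2}$ kept entries, each changes by at most $1/(\sqrt2\,n)$, and the Frobenius error is at most $(3n^{3/2}/(2n^2))^{1/2}\le1$ for $n$ large. Kept entries have modulus at most $2$, so the rounded ones have modulus at most $3$. The result lies in the fixed set $\mathcal Q$ of matrices with at most $2n^{3/2}$ nonzero off-diagonal entries and all entries in $\frac1n(\mathbb Z+\mathrm i\mathbb Z)$ of modulus at most $3$. There are at most $(n^2+1)^{2n^{3/2}}$ supports, and each of at most $3n^{3/2}$ entries has at most $(6n+1)^2$ values, so $\log|\mathcal Q|=O(n^{3/2}\log n)$. Altogether $B_0=U^*DU$ is within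
$$10+\sqrt2\,n^{1/4}+1\le13n^{1/4}$$
of some $Q\in\mathcal Q$ in Frobenius norm.

**Step 2. Unitaries with nearly the same $B_0$ differ by a nearly block-diagonal factor.** For $Q\in\mathcal Q$ let $\mathcal U_Q=\{U\in\mathcal U:\|U^*DU-Q\|_F\le13n^{1/4}\}$. If it is nonempty, fix $U_0\in\mathcal U_Q$, and for $U\in\mathcal U_Q$ put $T=U_0U^*$. Then $U^*DU-U_0^*DU_0=U_0^*(TD-DT)U$, and $(TD-DT)_{ij}=T_{ij}(d_j-d_i)$, so
$$\sum_{i,j}|T_{ij}|^2|d_i-d_j|^2\le(26n^{1/4})^2 .$$
Since $|d_i-d_j|\ge4/k$ when $d_i\ne d_j$, the part of $T$ on positions with $d_i\ne d_j$ has Frobenius norm at most $\frac k4\cdot26n^{1/4}\le7kn^{1/4}$.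

**Step 3. Cover the block-diagonal part.** The complementary part $T_{\rm bd}$ consists of the blocks of $T$ on $I_a\times I_a$. Its norm is the maximum of the block norms, so it is a contraction. It lies in a space of real dimension $2\sum_am_a^2\le4n^2/k$. By Fact 1 the contractions in this space have an operator-norm $\xi$-net of size at most $(1+2/\xi)^{4n^2/k}\le(3/\xi)^{4n^2/k}$. Group the elements $U\in\mathcal U_Q$ by a net point within $\xi$ of $T_{\rm bd}$. If $U,U'$ are in the same group, with matrices $T,T'$, then $\|T_{\rm bd}-T'_{\rm bd}\|\le2\xi$, so its Frobenius norm is at most $2\xi\sqrt n$, and for $n$ large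
$$\|U-U'\|_F=\|T-T'\|_F\le2\xi\sqrt n+14kn^{1/4}\le3\xi\sqrt n .$$

**Step 4. Choose representatives.** Let $\mathcal V$ consist of one unitary from each nonempty group, over all $Q\in\mathcal Q$. Nothing here depends on $G$. By Step 1 every $U$ in question lies in some $\mathcal U_Q$, hence in a group with a representative within $3\xi\sqrt n$. Finally, for $n$ large,
$$\log|\mathcal V|\le O(n^{3/2}\log n)+\frac{4n^2}k\log\frac3\xi\le O(n^{3/2}\log n)+\frac\beta2n^2\le\beta n^2 .\qquad\square$$

## 12. Random phases against the nets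

For $V\in\mathcal V$ let $H_V=V^*GV$, and let $P_V$ be the Hermitian matrix with zero diagonal and $(P_V)_{ij}=(H_V)_{ij}/|(H_V)_{ij}|$ for $i\ne j$ (almost surely defined). Then
$$\mathrm{tr}(P_VH_V)=\sum_{i\ne j}|(H_V)_{ij}| .\tag{7}$$
For fixed $V$, $H_V$ is GUE, so the entries of $P_V$ above the diagonal are independent and uniform on the unit circle.

For $C\in\mathcal C_t$ let $\Theta_C=|C|-I$. It measures the distance of $C$ from the unitaries: for unitary $W$, Fact 5 gives
$$\|C-W\|_F^2=\|C\|_F^2+n-2\,\mathrm{Re}\,\mathrm{tr}(W^*C)\ge\|C\|_F^2+n-2\,\mathrm{tr}|C|=\|\Theta_C\|_F^2 .$$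
Since $C\in\mathcal S_t$, $\|\Theta_C\|_F\le\omega_t$. (For $C=\mathrm{diag}(2,\mathrm i)$ and $W=\mathrm{diag}(1,\mathrm i)$ both sides equal $1$.)

**Lemma 3.** With probability tending to $1$, the following hold for all $V\in\mathcal V$, all integers $t\in[t_0,t_1]$ and all $C\in\mathcal C_t$:

* (E2) $\sum_{i\ne j}|(H_V)_{ij}|\ge(1-\varepsilon)\frac{\sqrt\pi}2n^2$;
* (E3) $\|P_V\|\le\eta n$;
* (E4) $|\mathrm{tr}(P_V\Theta_C)|\le\varepsilon n$.

**Step 1. (E2): the mass of $G$ is not small in any frame of the net.** Apply Fact 4 to $|(H_V)_{ij}|$, $i<j$. Their means sum to $\frac{\sqrt\pi}4(n^2-n)$ and the target for this half sum is $(1-\varepsilon)\frac{\sqrt\pi}4n^2$, so $x=\frac{\sqrt\pi}4(\varepsilon n^2-n)\ge\varepsilon n^2/4$ for $n$ large. The second moments sum to at most $n^2/2$. So for fixed $V$ failure has probability at most $e^{-\varepsilon^2n^2/16}$, and $|\mathcal V|\le e^{\varepsilon^2n^2/32}$.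

**Step 2. (E3): the phase matrix has small norm.** For a unit vector $u$, $u^*P_Vu=\sum_{i<j}2\,\mathrm{Re}(\bar u_i(P_V)_{ij}u_j)$ is a sum of independent centered variables with ranges of length at most $4|u_iu_j|$, and $\sum_{i<j}(4|u_iu_j|)^2\le8$. By Fact 3, $P(|u^*P_Vu|>x)\le2e^{-x^2/4}$. With $x=\eta n/2$ and Fact 2, failure for fixed $V$ has probability at most $2\cdot81^ne^{-\eta^2n^2/16}$, and $|\mathcal V|\le e^{\eta^2n^2/32}$.

**Step 3. (E4): the phases do not correlate with the net $\mathcal C_t$.** Both matrices are Hermitian and $P_V$ has zero diagonal, so $\mathrm{tr}(P_V\Theta_C)=\sum_{i<j}2\,\mathrm{Re}((P_V)_{ij}(\Theta_C)_{ji})$, with squared ranges summing to at most $16\sum_{i<j}|(\Theta_C)_{ij}|^2\le8\omega_t^2$. By Fact 3, failure for fixed $(V,C)$ has probability at most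
$$2\exp\Big(-\frac{\varepsilon^2n^2}{4\omega_t^2}\Big)=2\exp\Big(-\frac{\varepsilon^2tn^2}{16\kappa R_t}\Big)=2e^{-64tn^2/R_t}.$$
Since $\beta\le2^{-t_1}=1/R_{t_1}\le t/R_t$, we have $|\mathcal V||\mathcal C_t|\le e^{n^2/R_{t_1}+16tn^2/R_t}\le e^{17tn^2/R_t}$. The union bound leaves $2e^{-47tn^2/R_t}\to0$ for each $t$, and the number of values of $t$ does not depend on $n$. $\square$

## 13. Two incompatible estimates of $\mathrm{tr}(PB^*B)$

Assume (E1)–(E4) and $n$ large, and suppose (★) fails. Use the notation of Sections 9 and 10. By Lemmas 2 and 1 choose $V\in\mathcal V$ with $\|U-V\|_F\le3\xi\sqrt n$ and $C\in\mathcal C_t$ with $\|B_1-C\|_F\le\zeta_t$. Let $P=P_V$, so that $P=P^*$, $|P_{ij}|\le1$, $P_{ii}=0$, $\|P\|_F\le n$, $\|P\|\le\eta n$.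

**Step 1. Lower bound: $B^*B$ remembers all the mass of $G$.** Since $B^*B=(I+h)^2$ and $\mathrm{tr}P=0$,
$$\mathrm{tr}(PB^*B)=2\,\mathrm{tr}(Ph)+\mathrm{tr}(Ph^2).$$
Now $\|U^*GU-V^*GV\|_F\le2\|G\|\|U-V\|_F\le2\cdot8\sqrt n\cdot3\xi\sqrt n=48\xi n$, so by (7), (E2) and $\|P\|_F\le n$
$$\mathrm{tr}(Ph)\ge\tau\Big[(1-\varepsilon)\frac{\sqrt\pi}2n^2-48\xi n^2\Big]\ge s(1-\varepsilon)n-\varepsilon n,$$
because $\tau\frac{\sqrt\pi}2n^2=sn$ and $48\tau\xi n^2\le57.6\,\xi n\le\varepsilon n$. Also $|\mathrm{tr}(Ph^2)|\le\|P\|\|h\|_F^2\le100\eta n$. As $2s\varepsilon+2\varepsilon\le5\varepsilon$,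
$$\mathrm{tr}(PB^*B)\ge2sn-5\varepsilon n-100\eta n .\tag{8}$$

**Step 2. Upper bound: split $B=B_1+E$.** Since $P=P^*$, $\mathrm{tr}(PE^*B_1)$ is the conjugate of $\mathrm{tr}(PB_1^*E)$, and
$$\mathrm{tr}(PB^*B)=\mathrm{tr}(PB_1^*B_1)+2\,\mathrm{Re}\,\mathrm{tr}(PB_1^*E)+\mathrm{tr}(PE^*E).$$

**Step 3. The small–small term is controlled by $\|P\|$.** By (6), $|\mathrm{tr}(PE^*E)|\le\|P\|\|E\|_F^2\le\eta nR$.

**Step 4. The cross term is where dominance is used.** Let $r_i^b=\sum_{l\ne i}|(B_1)_{il}|$ and $r_i^s=\sum_j|E_{ij}|$. Weak dominance says $r_i^b+r_i^s=r_i(B)\le\delta_i$. Since $|P_{jl}|\le1$ and $B_1$ has the diagonal of $B$,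
$$|(PB_1^*)_{ji}|=\Big|\sum_lP_{jl}\overline{(B_1)_{il}}\Big|\le\sum_l|(B_1)_{il}|=\delta_i+r_i^b .$$
Hence
$$|\mathrm{tr}(PB_1^*E)|\le\sum_i(\delta_i+r_i^b)\,r_i^s\le\sum_i(\delta_i+r_i^b)(\delta_i-r_i^b)\le\sum_i\delta_i^2\le n\Big(1+\frac{10}{\sqrt n}\Big)^2 .$$

**Step 5. The large–large term cancels.** First replace $B_1$ by $C$. Both are within $\omega_t$ of a unitary, so $\|B_1\|,\|C\|\le1+\omega_t\le1+\sqrt R$ by (3). From $B_1^*B_1-C^*C=B_1^*(B_1-C)+(B_1-C)^*C$,
$$|\mathrm{tr}(P(B_1^*B_1-C^*C))|\le\|P\|_F\big(\|B_1\|+\|C\|\big)\zeta_t\le2n(1+\sqrt R)\frac\varepsilon R\le\varepsilon n .$$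
Next, $C^*C=|C|^2=(I+\Theta_C)^2$ and $\mathrm{tr}P=0$, so by (E4), (E3) and (3)
$$\mathrm{tr}(PC^*C)=2\,\mathrm{tr}(P\Theta_C)+\mathrm{tr}(P\Theta_C^2)\le2\varepsilon n+\eta n\omega_t^2\le2\varepsilon n+\eta nR .$$

**Step 6. Compare.** Steps 2–5 give $\mathrm{tr}(PB^*B)\le2n\big(1+\frac{10}{\sqrt n}\big)^2+3\varepsilon n+2\eta nR$. With (8), division by $n$ and $R\le2^{t_1}$,
$$0.04=2(s-1)\le8\varepsilon+\eta\,(100+2^{t_1+1})+2\Big[\Big(1+\frac{10}{\sqrt n}\Big)^2-1\Big]=0.008+0.01+o(1),$$
which is false for $n$ large. So (★) holds, and (d) follows by Section 9, Step 1.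

**Step 7. Conclude Theorem 1.** For $n$ large, (E0)–(E4) hold simultaneously with positive probability, so a suitable $G$ exists. For it, (a) and (b) hold by Section 7, (c) by Section 8, and (d) as just shown. Theorem 1 is proved, and the answer to Question 5 is negative. $\blacksquare$

## 14. Open sets of examples and examples near unitary diagonal matrices

Part 3 of Theorem 2 was proved in Section 3. It remains to prove parts 1 and 2.

**Proof of Theorem 2, part 1.** Let $n\ge n_0$, and let $A$ be as constructed for Theorem 1, so that (★) holds. We show that everything needed persists for all matrices near $A$.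

*Property (★).* If matrices $A_j\to A$ were each unitarily similar to weakly dominant matrices, a convergent subsequence of the unitaries would make $A$ unitarily similar to a weakly dominant one, contradicting (★). So (★) holds for all $A'$ near $A$, and by Section 9, Step 1, which used nothing else about $A$, $0\in\operatorname{int}Z(A')$.

*Property (c).* For each $\lambda_0$ on the circle $|\lambda|=\frac12$ there is a unitary $U$ with $U^*(A-\lambda_0)U$ strictly dominant, and with the same $U$ strict dominance persists for $(A',\lambda)$ near $(A,\lambda_0)$. By compactness finitely many such neighborhoods cover the circle, so one neighborhood of $A$ serves all $\lambda$.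

*Property (b).* It persists by continuity of eigenvalues.

For all $A'$ in a neighborhood of $A$, the component of $Z(A')$ containing $0$ therefore contains a disc about $0$, lies in $\{|\lambda|<\frac12\}$, and contains no eigenvalue. Finally, matrices with distinct eigenvalues are dense, so this neighborhood contains some. $\square$

**Proof of Theorem 2, part 2.** Take $n\ge n_0$ with $10/\sqrt n<\delta$ in Theorem 1, so $\|A-D\|\le10/\sqrt n<\delta$. If $\lambda$ has distance greater than $\|A-D\|$ from $\sigma(D)$, then, $D$ being normal, $\|(D-\lambda)^{-1}(A-D)\|<1$ and $A-\lambda=(D-\lambda)\big(I+(D-\lambda)^{-1}(A-D)\big)$ is invertible. So $\sigma(A)$ lies within $10/\sqrt n<\delta$ of $\sigma(D)$, a subset of the unit circle, and $\sigma(A)\subset\{1-\delta<|\lambda|<1+\delta\}$. The component of $Z(A)$ containing $0$ contains a neighborhood of $0$ by (d), lies in $\{|\lambda|<\frac12\}$ by (c), and is eigenvalue-free by (b). The remark on normal matrices is the first example after Definition 3. $\square$
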